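\title{Ample curves, fundamental groups of surfaces, and Dehn filling}

\begin{abstract}
Let $D$ be an effective divisor with $D^2>0$ on a smooth projective complex surface $S$, and let $N$ be the normal subgroup of $\pi_1(S)$ generated by the fundamental groups of the normalizations of the components of $D$. We show that $N$ can have infinite index, also when $D$ is ample, and also when $D$ is ample, reduced and irreducible. The first examples are \'etale covers of a compact arithmetic ball quotient, with $D$ supported on totally geodesic curves, and the index is shown to be infinite by group-theoretic Dehn filling. We also characterize finiteness of the index by an intersection form on $\pi_1(S)/N$, and deduce that the index is finite whenever $\pi_1(S)/N$ is amenable.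
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{surface} is a connected smooth projective surface over $\mathbb C$, a \emph{curve} is an irreducible reduced projective curve, and $C^\nu$ is the normalization of a curve $C$. We write $\langle\langle A\rangle\rangle_\Gamma$ for the normal closure of a subset $A$ in a group $\Gamma$.

Let $D=\sum_j m_jD_j$, with all $m_j>0$, be an effective divisor on a surface $S$, and let $\nu_j\colon D_j^\nu\to S$ be the normalization of $D_j$ followed by the inclusion. Put
\[
N(S,D)=\Big\langle\Big\langle\,\bigcup_j(\nu_j)_*\pi_1(D_j^\nu)\Big\rangle\Big\rangle_{\pi_1(S)},\qquad G(S,D)=\pi_1(S)/N(S,D).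
\]
The images $(\nu_j)_*\pi_1(D_j^\nu)$ are defined up to conjugacy, which does not affect $N(S,D)$, and $N(S,D)$ depends only on the support of $D$. The following question comes from \cite{CAV}.

\medskip
\noindent\textbf{Question.} \emph{If $D^2>0$, is the index $[\pi_1(S):N(S,D)]$ finite?}
\medskip

By the lifting criterion for coverings, $G(S,D)$ is the group of the largest connected Galois covering $X\to S$ to which every $\nu_j$ lifts. So the question asks whether $D^2>0$ prevents the components of $D$ from lifting to compact curves in an infinite Galois covering of $S$.

\subsection*{The simplest cases}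
Recall the Lefschetz hyperplane theorem: if $D$ is an effective ample divisor on $S$, smooth or not, then $\operatorname{supp}D$ is connected and $\pi_1(\operatorname{supp}D)\to\pi_1(S)$ is onto. Hence $N(S,D)=\pi_1(S)$ if $D$ is a smooth ample curve.

For singular curves one cannot hope for more than finite index. Let $p\colon S'\to S$ be a connected Galois \'etale covering with finite group $G_0$, for example multiplication by $n$ on an abelian surface, and let $C'$ be a general member of a very ample linear system on $S'$. Then $C'$ is a smooth curve, and $gC'\neq C'$ for $1\ne g\in G_0$, because the members fixed by $g$ form a closed subset that misses any member through a point $x$ and not through $gx$. So $C'\to C=p(C')$ is injective off the finite sets $C'\cap gC'$, and it is the normalization. Also $|G_0|\,C^2=(\sum_g gC')^2>0$. By the Lefschetz theorem $N(S,C)=\pi_1(S')$, and $G(S,C)=G_0$.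

Positivity cannot be weakened to $D^2\geq 0$: if $S=C_1\times C_2$ with smooth factors and $D=C_1\times\{\mathrm{pt}\}$, then $D^2=0$ and $G(S,D)=\pi_1(C_2)$, which is infinite when $C_2$ has positive genus.

These cases suggest the answer yes. They also show where the difficulty lies. The support of $D$ is obtained from the disjoint union of the $D_j^\nu$ by gluing finitely many points, so for connected support van Kampen's theorem gives $\pi_1(\operatorname{supp}D)\cong\pi_1(D_1^\nu)*\dots*\pi_1(D_r^\nu)*\pi_1(\Theta)$. Here $\Theta$ is the graph with a vertex for each component, a vertex for each singular point, and an edge for each local branch. For ample $D$ the group $G(S,D)$ is therefore a quotient of the free group $\pi_1(\Theta)$. The Lefschetz theorem says nothing about how much of this free group survives.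

\subsection*{Results}
The answer is no.

\begin{theorem}\label{thm:A}
There are a smooth projective complex surface $S'$ and an effective divisor $D'$ on $S'$ with $D'^2>0$ such that $[\pi_1(S'):N(S',D')]=\infty$.
\end{theorem}

\begin{theorem}\label{thm:B}
\textup{(i)} In Theorem~\ref{thm:A}, the divisor $D'$ can be taken ample. \textup{(ii)} There are also such examples with $D'$ ample, reduced and irreducible.
\end{theorem}

The third result describes what remains true. Let $\pi\colon X\to S$ be the connected Galois covering with group $G=G(S,D)$. Choose a lift of each $\nu_j$ to $X$, let $Z_j\subset X$ be its image, and put $Z=\sum_jm_jZ_j$, a divisor with compact support. Define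
\[
c\colon G\to\mathbb Z,\qquad c(g)=Z\cdot gZ .
\]

\begin{theorem}\label{thm:C}
Let $S$ be a smooth connected projective surface, $D$ an effective divisor with $D^2>0$, and $G=G(S,D)$. The function $c$ is finitely supported and symmetric, that is $c(g)=c(g^{-1})$, and $\sum_gc(g)=D^2$. The group $G$ is infinite if and only if the form
\[
Q_D(u)=\sum_{g,h\in G}u(g)\,u(h)\,c(g^{-1}h)
\]
on finitely supported functions $u\colon G\to\mathbb R$ is negative semidefinite. Consequently, if $G$ is amenable (for example, if $\pi_1(S)$ is amenable), then $[\pi_1(S):N(S,D)]<\infty$.
\end{theorem}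

\subsection*{The method}
Pull $D$ back by a finite Galois \'etale covering $S'\to S$ with group $\Gamma/\Gamma'$, where $\Gamma=\pi_1(S)$. Positivity and ampleness survive. The subgroups $H_j\subset\Gamma$ carried by the normalized components, however, shrink to $N_j=H_j\cap\Gamma'$, and $N(S',D')$ becomes $\langle\langle\bigcup N_j\rangle\rangle_\Gamma$. If $\Gamma$ is hyperbolic and the $H_j$ are quasiconvex and malnormal, the Dehn filling theorem says that for $N_j$ avoiding a fixed finite set this normal closure is a free product of conjugates of the $N_j$. A free product of surface groups has no homology in degree $4$, so it cannot have finite index in the fundamental group of a closed aspherical $4$-manifold.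

Section~\ref{sec:model} carries this out by hand for loops on a real surface. Sections~\ref{sec:ball} and~\ref{sec:positive} construct the ball quotient, its geodesic curves, and an ample divisor supported on them, and Section~\ref{sec:filling} proves Theorems~\ref{thm:A} and~\ref{thm:B}(i). Theorem~\ref{thm:B}(ii) needs a single ample geodesic curve (Section~\ref{sec:equi}) and a ramified covering in place of the \'etale one (Section~\ref{sec:ramified}). Section~\ref{sec:form}, which is independent of the others, proves Theorem~\ref{thm:C}.

\section{A model: loops on a surface of genus two}\label{sec:model}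

We halve all real dimensions. Let $\Sigma$ be a closed oriented surface of genus $2$, obtained from an octagon, so that
\[
\Gamma=\pi_1(\Sigma)=\langle a_1,b_1,a_2,b_2\mid[a_1,b_1][a_2,b_2]\rangle .
\]
The $1$-skeleton $\Theta$ consists of four loops through one vertex. It plays the role of an ample divisor: its complement is a disc, so $\pi_1(\Theta)\to\Gamma$ is onto. The four loops play the role of the normalized components, and they generate all of $\Gamma$.

Fix $n\geq 2$, let $\Gamma'$ be the kernel of $\Gamma\to H_1(\Sigma;\mathbb Z/n)=(\mathbb Z/n)^4$, and let $\Sigma'\to\Sigma$ be the corresponding covering. The preimage $\Theta'$ of $\Theta$ is the $1$-skeleton of $\Sigma'$, so $\pi_1(\Theta')\to\Gamma'$ is still onto. Since $\Gamma'\cap\langle a_1\rangle=\langle a_1^n\rangle$, the loop $a_1$ lifts to $n^3$ closed curves of $n$ edges each, and the one through the vertex $g\Gamma'$ represents the conjugacy class of $ga_1^ng^{-1}$ in $\Gamma'$. The same holds for the other three loops. The normal subgroup of $\Gamma'$ generated by all these closed curves is therefore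
\[
M=\langle\langle a_1^n,b_1^n,a_2^n,b_2^n\rangle\rangle_\Gamma .
\]
Now map $\Gamma$ onto the free product $\mathbb Z/n*\mathbb Z/n=\langle x_1,x_2\mid x_1^n,x_2^n\rangle$ by $a_i\mapsto x_i$, $b_i\mapsto 1$. The relator goes to $1$, and so does $M$. The element $x_1x_2$ has infinite order by the normal form theorem for free products. Hence $[\Gamma':M]=\infty$, although the union of the curves carries all of $\Gamma'$.

Two features matter. For $n=1$ the quotient is trivial, so the covering has to be deep enough along the curves. In genus $1$ the quotient $\mathbb Z^2/\langle a^n,b^n\rangle$ is finite for every $n$, so negative curvature is needed. For complex surfaces we have no explicit quotient such as $\mathbb Z/n*\mathbb Z/n$; Dehn filling takes its place.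

\section{A compact ball quotient and its geodesic curves}\label{sec:ball}

We need a projective surface with hyperbolic fundamental group and many curves whose groups are quasiconvex and malnormal. Totally geodesic curves in a negatively curved surface have these properties, and an arithmetic construction produces infinitely many of them.

\subsection*{The ball}
Let $h(x,y)=x_1\bar y_1+x_2\bar y_2-\sqrt2\,x_3\bar y_3$ on $\mathbb C^3$, a Hermitian form of signature $(2,1)$, and let $\mathcal G=\mathrm{SU}(h)\cong\mathrm{SU}(2,1)$. Let $\mathbb B\subset\mathbb P^2(\mathbb C)$ be the set of lines on which $h$ is negative. It is biholomorphic to the unit ball in $\mathbb C^2$. Its Bergman metric is a complete K\"ahler metric whose sectional curvature lies between two negative constants, and $\mathcal G$ acts on $\mathbb B$ transitively by holomorphic isometries, with compact stabilizers.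

Call $v\in\mathbb C^3$ \emph{positive} if $h(v,v)>0$. Then $h$ has signature $(1,1)$ on $v^\perp$, and
\[
L_v=\mathbb P(v^\perp)\cap\mathbb B
\]
is a disc, called a \emph{complex geodesic}. It is the fixed locus of the isometry induced by $x\mapsto x-2h(x,v)h(v,v)^{-1}v$, so it is totally geodesic, hence convex. We have $gL_v=L_{gv}$ for $g\in\mathcal G$, and $L_v=L_w$ if and only if $w\in\mathbb Cv$. Two distinct projective lines meet in one point, so \emph{two distinct complex geodesics have at most one common point}. The stabilizer $\mathcal G_v$ of the vector $v$ is $\mathrm{SU}(h|_{v^\perp})\cong\mathrm{SU}(1,1)$, and it acts transitively on $L_v$.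

\subsection*{The lattice}
Let $F=\mathbb Q(\sqrt2)$ and $E=F(i)\subset\mathbb C$, with ring of integers $\mathcal O_E$. The form $h$ is defined over $E$. Let $\sigma\colon E\to\mathbb C$ be the embedding with $\sigma(\sqrt2)=-\sqrt2$ and $\sigma(i)=i$. It commutes with complex conjugation, and the conjugate form $h^\sigma(x,y)=x_1\bar y_1+x_2\bar y_2+\sqrt2\,x_3\bar y_3$ is positive definite. The semisimple $\mathbb Q$-group $\mathbf G=\operatorname{Res}_{F/\mathbb Q}\mathrm{SU}(h)$ has real points $\mathcal G\times\mathrm{SU}(h^\sigma)\cong\mathrm{SU}(2,1)\times\mathrm{SU}(3)$. By the theorem of Borel and Harish-Chandra together with Godement's compactness criterion, an arithmetic subgroup of a semisimple $\mathbb Q$-group $\mathbf G$ is a lattice in $\mathbf G(\mathbb R)$, and it is cocompact if $\mathbf G(\mathbb Q)$ has no unipotent element other than $1$. Here, if $g\in\mathbf G(\mathbb Q)$ is unipotent, then $\sigma(g)$ is a unipotent element of the compact group $\mathrm{SU}(h^\sigma)$, so $\sigma(g)=1$ and $g=1$. Projecting along the compact factor, we find that $\mathrm{SU}(h,\mathcal O_E)$ is a discrete cocompact subgroup of $\mathcal G$. It is a finitely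 generated linear group. By Selberg's lemma it has a torsion-free subgroup $\Gamma$ of finite index, which we fix. By Malcev's theorem $\Gamma$ is residually finite: every finite subset of $\Gamma\setminus\{1\}$ is disjoint from some normal subgroup of finite index.

A point stabilizer in $\Gamma$ is discrete in a compact group, hence finite, hence trivial. So $S=\Gamma\backslash\mathbb B$ is a compact complex surface with $\pi_1(S)=\Gamma$. The Bergman kernel defines an invariant Hermitian metric on the canonical bundle of $\mathbb B$ whose Chern form is a positive multiple of the Bergman K\"ahler form. We normalize the latter so that it descends to a K\"ahler form $\omega$ on $S$ representing $c_1(K_S)$. By Kodaira's embedding theorem $K_S$ is ample and $S$ is projective.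

\subsection*{Geodesic curves}
For a positive $v\in E^3$ put $\Gamma_v=\Gamma\cap\mathcal G_v$ and $H_v=\operatorname{Stab}_\Gamma(L_v)\supset\Gamma_v$, and let $C_v\subset S$ be the image of $L_v$.

\begin{lemma}\label{lem:curves}
Let $v\in E^3$ be positive.
\begin{enumerate}
\item[(a)] A compact subset of $\mathbb B$ meets only finitely many of the discs $\gamma L_v$, $\gamma\in\Gamma$.
\item[(b)] The group $\Gamma_v$ is cocompact in $\mathcal G_v$. The groups $\Gamma_v\subset H_v$ act freely and cocompactly on $L_v$.
\item[(c)] Let $\Gamma'\subset\Gamma$ have finite index, let $g\in\Gamma$, and put $H'=\Gamma'\cap gH_vg^{-1}$. The image of $gL_v$ in $\Gamma'\backslash\mathbb B$ is a curve, the map from $H'\backslash gL_v$ onto it is the normalization, and the induced map on $\pi_1$ is, up to conjugacy, the inclusion $H'\subset\Gamma'$.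
\item[(d)] For positive $w\in E^3$ we have $C_v=C_w$ if and only if $L_w=\gamma L_v$ for some $\gamma\in\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
Multiplying $v$ by an integer changes nothing, so let $v\in\mathcal O_E^3$. The map $x\mapsto(x,\sigma x)$ embeds $\mathcal O_E^3$ as a discrete subgroup of $\mathbb C^3\times\mathbb C^3$. For $x\in\Gamma v$ we have $h^\sigma(\sigma x,\sigma x)=\sigma(h(v,v))$, so $\sigma(\Gamma v)$ is bounded, because $h^\sigma$ is definite. Hence every bounded subset of $\mathbb C^3$ contains only finitely many points of $\Gamma v$.

(a) Let $Y\subset\mathbb B$ be compact. The pairs $(p,w)$ with $p\in Y$, $w\in p^\perp$ and $w$ of Euclidean norm $1$ form a compact set, and $h(w,w)>0$ on it, since $h$ is positive definite on $p^\perp$. So $h(w,w)\geq\varepsilon|w|^2$ whenever $L_w$ meets $Y$. The vectors $w=\gamma v$ with $L_w\cap Y\neq\emptyset$ satisfy $h(w,w)=h(v,v)$, so they are bounded and finite in number.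

(b) The set $\Gamma\mathcal G_v=\{g\in\mathcal G: gv\in\Gamma v\}$ is closed in $\mathcal G$ because $\Gamma v$ is closed, and $\mathcal G_v$ is open in it because $\Gamma v$ is discrete. So $\Gamma\backslash\Gamma\mathcal G_v$ is compact, and the continuous bijection $\Gamma_v\backslash\mathcal G_v\to\Gamma\backslash\Gamma\mathcal G_v$ is open, hence a homeomorphism. The rest follows from the transitivity of $\mathcal G_v$ on $L_v$ and the freeness of $\Gamma$ on $\mathbb B$.

(c) The group $H'=\operatorname{Stab}_{\Gamma'}(gL_v)$ has finite index in $gH_vg^{-1}$, so $H'\backslash gL_v$ is a compact Riemann surface with fundamental group $H'$. Its map to $\Gamma'\backslash\mathbb B$ is holomorphic and nonconstant, so the image is a curve. If $p$ and $\gamma p$ both lie in $gL_v$ with $\gamma\in\Gamma'\setminus H'$, then $p$ is the unique point of $gL_v\cap\gamma^{-1}gL_v$. There are only countably many such $p$, so the map onto the image has degree $1$ and is the normalization. On universal covers it is the inclusion $gL_v\subset\mathbb B$, which is equivariant for $H'\subset\Gamma'$.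

(d) If $C_v=C_w$, then the uncountable set $L_w$ lies in the countable union of the discs $\gamma L_v$, so it shares two points with one of them and equals it. The converse is immediate.
\end{proof}

We call the curves $C_v\subset S$ \emph{geodesic curves}. By (b) and (c), $H_v=\pi_1(C_v^\nu)$ is the group of a closed surface of genus at least $2$, and it injects into $\Gamma$.

\begin{remark}\label{rem:normal}
Geodesic curves are not positive in any obvious way. Let $g$ be the genus of $C_v^\nu=H_v\backslash L_v$, let $\ell$ be the tautological line bundle on it, and let $W=v^\perp$. The tangent bundle is $\operatorname{Hom}(\ell,W/\ell)$ and the normal bundle of the immersion into $S$ is $\operatorname{Hom}(\ell,\mathbb C^3/W)$. The group $H_v$ acts on $\mathbb C^3/W$ and on $\det W$ by unitary characters, so these flat bundles have degree $0$. Thus $2-2g=-2\deg\ell$, and the normal bundle has degree $-\deg\ell=1-g$. A smooth geodesic curve has $C_v^2=1-g<0$, and positivity can only come from crossings.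
\end{remark}

\section{Positive divisors supported on geodesic curves}\label{sec:positive}

Let $\mathrm{NS}(S)_{\mathbb R}$ be the real vector space spanned by the numerical equivalence classes of divisors. It has finite dimension $\rho$, and the intersection pairing on it is nondegenerate. A divisor is \emph{nef} if it has nonnegative intersection with every curve. We use three textbook facts. \emph{Hodge index theorem}: if $A^2>0$, the pairing is negative definite on $A^\perp$. \emph{Nakai--Moishezon criterion}: a divisor $A$ is ample if and only if $A^2>0$ and $A\cdot Z>0$ for every curve $Z$. \emph{Openness}: the ample classes span an open convex cone in $\mathrm{NS}(S)_{\mathbb R}$, and a divisor whose class lies in this cone is ample.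

Crossings come from the density of $E^3$ in $\mathbb C^3$.

\begin{lemma}\label{lem:cross}
Let $Z\subset S$ be a curve and $\mathcal S$ a finite set of curves in $S$. There is a geodesic curve $C_w\notin\mathcal S$ with $C_w\neq Z$ and $C_w\cdot Z>0$. In particular there are infinitely many geodesic curves.
\end{lemma}

\begin{proof}
Let $\varphi\colon\{|t|\leq 1\}\to\mathbb C^3\setminus\{0\}$ be holomorphic and such that $t\mapsto[\varphi(t)]$ is an embedding into the preimage of $Z$ in $\mathbb B$, with compact image $Y$; such a $\varphi$ exists near any smooth point. Put $p_0=[\varphi(0)]$. The nonzero vectors $w_0$ of the positive definite plane $p_0^\perp$ give the discs $L_{w_0}$ through $p_0$. Two of these discs meet only at $p_0$, so we can choose $w_0$ with $Y\not\subset L_{w_0}$. The holomorphic function $t\mapsto h(\varphi(t),w_0)$ vanishes at $0$ and is not identically zero. By Rouch\'e's theorem $t\mapsto h(\varphi(t),w)$ has a zero in the disc for all $w$ in a neighborhood $U$ of $w_0$, and we may assume that $U$ consists of positive vectors. So $L_w\cap Y\neq\emptyset$ for $w\in U$. Since $E^3$ is dense, $U\cap E^3$ contains infinitely many pairwise nonproportional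 vectors, which give infinitely many distinct discs $L_w$. By Lemma~\ref{lem:curves}(a) and (d), each geodesic curve in $\mathcal S\cup\{Z\}$ is the image of only finitely many discs that meet $Y$. Hence some $w\in U\cap E^3$ has $C_w\notin\mathcal S\cup\{Z\}$. The distinct curves $C_w$ and $Z$ meet, so $C_w\cdot Z>0$.
\end{proof}

Infinitely many curves cannot be independent in a space of finite dimension. A relation among them gives a nef divisor, and crossing curves then improve it.

\begin{proposition}\label{prop:ampleD}
There is an ample effective divisor $D$ on $S$ all of whose components are geodesic curves.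
\end{proposition}

\begin{proof}
\emph{A nef divisor.} Among $\rho+1$ distinct geodesic curves $C_i$ there is a numerical relation $\sum c_iC_i\equiv 0$ with integers $c_i$, not all zero. Write it as $A\equiv B$ with $A=\sum_{c_i>0}c_iC_i$ and $B=\sum_{c_i<0}(-c_i)C_i$. The divisors $A$ and $B$ have the same degree against an ample class and one of them is nonzero, so both are nonzero. They have no common component. A curve $Z$ is therefore not a component of at least one of them, so $A\cdot Z=B\cdot Z\geq0$. Thus $A$ is nef, and $A^2\geq0$.

\emph{A nef divisor of positive square.} By Lemma~\ref{lem:cross} there is a geodesic curve $C'$, not a component of $A$, that meets a component of $A$; so $A\cdot C'\geq1$. Let $D_1=nA+C'$ with $n>|C'^2|$. Then $D_1\cdot C'\geq n+C'^2>0$, and $D_1\cdot Z=nA\cdot Z+C'\cdot Z\geq0$ for every curve $Z\neq C'$. Moreover $D_1^2=n^2A^2+2nA\cdot C'+C'^2\geq 2n+C'^2>0$.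

\emph{An ample divisor.} The curves $Z$ with $D_1\cdot Z=0$ have classes in the negative definite space $D_1^\perp$. Distinct such curves are linearly independent: a relation, which may be taken integral, can be written $A'\equiv B'$ with $A',B'$ effective without common component, so $A'^2=A'\cdot B'\geq0$, hence $A'\equiv0\equiv B'$, and an ample class forces $A'=B'=0$. So there are finitely many such curves, $Z_1,\dots,Z_r$. By Lemma~\ref{lem:cross} choose pairwise distinct geodesic curves $C''_1,\dots,C''_r\notin\{Z_1,\dots,Z_r\}$ with $C''_k\cdot Z_k>0$, and put $D=mD_1+\sum_kC''_k$. We have $D\cdot Z_k=\sum_lC''_l\cdot Z_k\geq C_k''\cdot Z_k>0$. Since $D_1\cdot C''_k\geq1$, we have $D\cdot C''_k\geq m+C_k''^2>0$ for large $m$. For any other curve $Z$ we have $D\cdot Z\geq mD_1\cdot Z>0$. Finally $D^2$ is a polynomial in $m$ with leading coefficient $D_1^2>0$. For large $m$ the Nakai--Moishezon criterion applies.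
\end{proof}

The divisor $D_1$ already suffices for Theorem~\ref{thm:A}.

\section{Dehn filling along geodesic curves}\label{sec:filling}

\subsection*{Hyperbolic and relatively hyperbolic groups}
A geodesic metric space is \emph{hyperbolic} if for some $\delta$ each side of every geodesic triangle lies in the $\delta$-neighborhood of the other two. A finitely generated group is \emph{hyperbolic} if its Cayley graph is, and then \emph{non-elementary} if it is not virtually cyclic. A subgroup $H$ is \emph{quasiconvex} if geodesics of the Cayley graph with endpoints in $H$ stay within a uniformly bounded distance of $H$. The ball $\mathbb B$ is hyperbolic, being complete, simply connected and of curvature at most a negative constant. The orbit maps $\Gamma\to\mathbb B$ are quasi-isometries by the \v{S}varc--Milnor lemma. So $\Gamma$ is hyperbolic, and it is non-elementary since it contains the surface groups $H_v$.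

Given subgroups $H_1,\dots,H_k$ of a finitely generated group $\Gamma$, add to the Cayley graph one vertex for each coset $gH_i$, joined by an edge to every element of that coset. The group $\Gamma$ is \emph{hyperbolic relative to} $\{H_1,\dots,H_k\}$ if this coned-off graph is hyperbolic and \emph{fine}, meaning that each edge lies on only finitely many simple closed circuits of any given length. We use this notion only as the link between the following two theorems.

\begin{theorem}[{\cite[Theorem 7.11]{Bow}}]\label{thm:bowditch}
Let $\Gamma$ be a non-elementary hyperbolic group and $H_1,\dots,H_k$ infinite quasiconvex subgroups such that $H_i\cap gH_jg^{-1}$ is finite unless $i=j$ and $g\in H_i$. Then $\Gamma$ is hyperbolic relative to $\{H_1,\dots,H_k\}$.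
\end{theorem}

\begin{theorem}[Dehn filling, {\cite[Theorems 2.27 and 7.19]{DGO}}]\label{thm:dgo}
Let $\Gamma$ be hyperbolic relative to $\{H_1,\dots,H_k\}$. There is a finite set $\Phi\subset\Gamma\setminus\{1\}$ such that whenever $N_i\triangleleft H_i$ and $N_i\cap\Phi=\emptyset$ for all $i$, the group $\langle\langle N_1\cup\dots\cup N_k\rangle\rangle_\Gamma$ is a free product of $\Gamma$-conjugates of the $N_i$.
\end{theorem}

The theorem in \cite{DGO} concerns hyperbolically embedded subgroups; it applies because the peripheral subgroups of a relatively hyperbolic group are hyperbolically embedded \cite[Proposition 4.28]{DGO}. See also \cite{Sun} on the Cohen--Lyndon property.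

\subsection*{Geodesic curves give a malnormal family}
Let a torsion-free group act properly and cocompactly by isometries on a complete simply connected manifold of negative curvature, and let $\gamma\neq1$ be an element. Then $\gamma$ preserves exactly one geodesic line, its \emph{axis}. Indeed, the displacement $p\mapsto d(p,\gamma p)$ attains a positive minimum by cocompactness, and the geodesic through a minimum point $p$ and $\gamma p$ is invariant. Since $\gamma$ has no fixed point, it translates any invariant line, so two invariant lines stay at bounded distance from each other. The distance to one line is then a bounded convex function along the other, hence constant, and if it were nonzero the lines would bound a flat strip, which negative curvature excludes.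

\begin{lemma}\label{lem:relhyp}
Let $C_1,\dots,C_k$ be distinct geodesic curves, $C_i=C_{v_i}$, and put $L_i=L_{v_i}$, $H_i=H_{v_i}$. Then $\Gamma$ is hyperbolic relative to $\{H_1,\dots,H_k\}$.
\end{lemma}

\begin{proof}
We check the hypotheses of Theorem~\ref{thm:bowditch}. The groups $H_i$ are infinite. Fix $o\in L_i$. A geodesic of the Cayley graph with endpoints in $H_i$ maps to a quasi-geodesic of $\mathbb B$ with endpoints in $H_io$. By the stability of quasi-geodesics in hyperbolic spaces it stays near the geodesic segment with the same endpoints. This segment lies in the convex set $L_i$, and $L_i$ lies in a bounded neighborhood of $H_io$ by Lemma~\ref{lem:curves}(b). So $H_i$ is quasiconvex.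

Suppose $1\neq\gamma\in H_i\cap gH_jg^{-1}$. Applying the existence of axes to $H_i$ acting on $L_i$ and to $gH_jg^{-1}$ acting on $gL_j$, we find $\gamma$-invariant geodesic lines in $L_i$ and in $gL_j$. They are geodesic lines of $\mathbb B$, as the discs are totally geodesic, so both are the axis of $\gamma$ in $\mathbb B$. Thus $L_i$ and $gL_j$ share more than one point, and $L_i=gL_j$. Hence $C_i=C_j$, so $i=j$, and $g\in\operatorname{Stab}_\Gamma(L_i)=H_i$.
\end{proof}

The discs $L_i$ and $gL_j$ may well cross, and ampleness depends on such crossings. Malnormality allows them because a common point has trivial stabilizer. It is also essential that $H_i$ is the full stabilizer of $L_i$: a proper subgroup $H'$ of finite index meets $gH'g^{-1}$ in an infinite group for $g\in H_i\setminus H'$.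

\begin{lemma}\label{lem:infinite}
In the situation of Lemma~\ref{lem:relhyp} there is a finite set $\Phi\subset\Gamma\setminus\{1\}$ such that, if $N_i\triangleleft H_i$ and $N_i\cap\Phi=\emptyset$ for all $i$, then $\langle\langle N_1\cup\dots\cup N_k\rangle\rangle_\Gamma$ has infinite index in $\Gamma$.
\end{lemma}

\begin{proof}
Take $\Phi$ from Theorem~\ref{thm:dgo}, so that $M=\langle\langle\bigcup N_i\rangle\rangle_\Gamma$ is a free product of conjugates of the $N_i$. The surface $N_i\backslash L_i$ is a $K(N_i,1)$ of dimension $2$. A wedge of aspherical complexes is aspherical and its fundamental group is the free product, so $M$ has a $K(M,1)$ of dimension $2$, and $H_4(M;\mathbb Z)=0$. If $M$ had finite index in $\Gamma$, then $M\backslash\mathbb B$ would be a closed oriented aspherical $4$-manifold with fundamental group $M$, and $H_4(M;\mathbb Z)\cong\mathbb Z$.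
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}(i)]
Let $D=\sum_{i=1}^km_iC_i$ be the ample divisor of Proposition~\ref{prop:ampleD}, with $L_i$, $H_i$ as in Lemma~\ref{lem:relhyp} and $\Phi$ as in Lemma~\ref{lem:infinite}. By residual finiteness there is a normal subgroup $\Gamma'\triangleleft\Gamma$ of finite index with $\Gamma'\cap\Phi=\emptyset$. Put $N_i=\Gamma'\cap H_i\triangleleft H_i$ and
\[
p\colon S'=\Gamma'\backslash\mathbb B\to S,\qquad D'=p^*D .
\]
Then $S'$ is a surface with $\pi_1(S')=\Gamma'$. The divisor $D'$ is effective, it is ample as the pullback of an ample divisor by a finite map, and $D'^2=[\Gamma:\Gamma']\,D^2>0$.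

The preimage of $\operatorname{supp}D$ in $\mathbb B$ is the union of the discs $gL_i$ with $g\in\Gamma$ and $1\leq i\leq k$, so the components of $D'$ are the images of these discs. By Lemma~\ref{lem:curves}(c), the normalization of the image of $gL_i$ contributes the subgroup
\[
\Gamma'\cap gH_ig^{-1}=g(\Gamma'\cap H_i)g^{-1}=gN_ig^{-1},
\]
up to conjugacy in $\Gamma'$; the first equality uses that $\Gamma'$ is normal in $\Gamma$. Hence $N(S',D')$ is generated by all $gN_ig^{-1}$ with $g\in\Gamma$, that is, $N(S',D')=\langle\langle N_1\cup\dots\cup N_k\rangle\rangle_\Gamma$. This group has infinite index in $\Gamma$ by Lemma~\ref{lem:infinite}, hence also in $\Gamma'$.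
\end{proof}

\section{An ample geodesic curve}\label{sec:equi}

An irreducible example has to start from a single ample geodesic curve. The linear algebra of Section~\ref{sec:positive} cannot provide one. We show instead that a sequence of distinct geodesic curves spreads evenly over all points and all complex directions of $S$, so that the rescaled classes converge to the ample class $K_S$.

\begin{proposition}\label{prop:equi}
Let $C_n=C_{v_n}$, $n\geq1$, be pairwise distinct geodesic curves. Then
\[
\frac{[C_n]}{C_n\cdot K_S}\longrightarrow\frac{[K_S]}{K_S^2}\quad\text{in }\mathrm{NS}(S)_{\mathbb R}.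
\]
In particular $C_n$ is ample for all large $n$.
\end{proposition}

The last assertion follows from the openness of the ample cone. To prove the convergence we lift the curves to closed orbits in $\Gamma\backslash\mathcal G$, on which $\mathcal G$ acts from the right.

\subsection*{Setup}
Fix $v_0\in\mathbb C^3$ with $h(v_0,v_0)=1$, put $W=v_0^\perp$ and $L_0=L_{v_0}$, and fix $o\in L_0$. Let $\mathcal H=\mathcal G_{v_0}=\mathrm{SU}(h|_W)$ and $\mathcal H^*=\operatorname{Stab}_{\mathcal G}(L_0)=\operatorname{Stab}_{\mathcal G}(\mathbb Cv_0)\cong\mathrm U(1,1)$. Choose coordinates on $W\cong\mathbb C^2$ in which $h(x,y)=i(x_1\bar y_2-x_2\bar y_1)$; this is possible because this form has signature $(1,1)$. It is preserved by $\mathrm{SL}_2(\mathbb R)$, and both groups are connected of dimension $3$, so $\mathcal H=\mathrm{SL}_2(\mathbb R)$ in these coordinates. The vectors of $\mathbb C^3$ fixed by $\mathcal H$ form the line $\mathbb Cv_0$, so the normalizer of $\mathcal H$ preserves this line. Conversely $\mathcal H^*$ normalizes $\mathcal H$. Thus $N_{\mathcal G}(\mathcal H)=\mathcal H^*$.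

By Witt's theorem, and after correcting the determinant on $W$, there is $\hat g_n\in\mathcal G$ with $\hat g_nv_0\in\mathbb R_{>0}v_n$. Then $\hat g_nL_0=L_{v_n}$ and $\hat g_n\mathcal H\hat g_n^{-1}=\mathcal G_{v_n}$. The stabilizer in $\mathcal H$ of the point $\Gamma\hat g_n$ is $\hat g_n^{-1}\Gamma_{v_n}\hat g_n$, which is cocompact by Lemma~\ref{lem:curves}(b). So the orbit $\Gamma\hat g_n\mathcal H$ is compact and is the support of an $\mathcal H$-invariant probability measure $\mu_n$. Let $u(t)$ be the one-parameter group of upper triangular unipotent matrices in $\mathcal H$. By the Howe--Moore theorem, a vector in a unitary representation of $\mathrm{SL}_2(\mathbb R)$ that is fixed by a noncompact closed subgroup is fixed by the whole group. As $\mathcal H$ is transitive on the orbit, $\mu_n$ is ergodic for $u(t)$. A point $y$ is \emph{generic} for $\mu_n$ if $T^{-1}\int_0^T\psi(yu(t))\,dt\to\int\psi\,d\mu_n$ as $T\to\infty$, for all continuous $\psi$. By Birkhoff's ergodic theorem $\mu_n$-almost every point is generic. We use the following theorem in our setting.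

\begin{theorem}[{\cite[Theorem 1.1]{MS}}]\label{thm:MS}
Let $\mu_n$ be $u(t)$-invariant ergodic probability measures on $\Gamma\backslash\mathcal G$ that converge weakly to a probability measure $\mu$. Let $\mathcal G_\mu=\{g\in\mathcal G:\mu g=\mu\}$ and $x\in\operatorname{supp}\mu$. Then $\operatorname{supp}\mu=x\mathcal G_\mu$. If $g_n\to1$ and $xg_n\in\operatorname{supp}\mu_n$ is generic for $\mu_n$, then $\operatorname{supp}\mu_n\subset x\mathcal G_\mu g_n$ for all large $n$.
\end{theorem}

A limit of our measures is thus supported on one orbit of a closed group containing $\mathcal H$, and we need to know the possible groups. Let $\mathfrak h\subset\mathfrak h^*\subset\mathfrak g$ be the Lie algebras of $\mathcal H\subset\mathcal H^*\subset\mathcal G$.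

\begin{lemma}\label{lem:lie}
The only Lie subalgebras $\mathfrak l$ with $\mathfrak h\subset\mathfrak l\subset\mathfrak g$ are $\mathfrak h$, $\mathfrak h^*$ and $\mathfrak g$.
\end{lemma}

\begin{proof}
Decompose $\mathfrak g=\mathfrak h^*\oplus\mathfrak m$ into block diagonal and block off-diagonal parts for $\mathbb C^3=W\oplus\mathbb Cv_0$. Then $\mathfrak h^*=\mathfrak h\oplus\mathbb R\xi$, where $\xi$ acts by $i$ on $W$ and by $-2i$ on $v_0$. An element of $\mathfrak m$ is determined by the image $w\in W$ of $v_0$, and skew-adjointness forces it to be
\[
X_w\colon\quad v_0\mapsto w,\qquad y\mapsto-h(y,w)\,v_0\quad(y\in W).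
\]
Evaluating on $v_0$ gives three identities: $[Y,X_w]=X_{Yw}$ for $Y\in\mathfrak h$; $[\xi,X_w]=X_{3iw}$, since $\xi w-X_w(-2iv_0)=3iw$; and
\[
[X_w,X_{w'}]v_0=X_ww'-X_{w'}w=\big(h(w,w')-h(w',w)\big)v_0=2i\operatorname{Im}h(w,w')\,v_0 .
\]
The algebra $\mathfrak l$ is invariant under the adjoint action of the connected group $\mathcal H$. The element of $\mathcal H$ equal to $-1$ on $W$ acts by $+1$ on $\mathfrak h^*$ and by $-1$ on $\mathfrak m$, so $\mathfrak l=(\mathfrak l\cap\mathfrak h^*)\oplus(\mathfrak l\cap\mathfrak m)$. The first summand is $\mathfrak h$ or $\mathfrak h^*$, because $\mathfrak h$ has codimension $1$. Suppose that $V=\{w:X_w\in\mathfrak l\}$ is nonzero. It is a real subspace of $\mathbb C^2$ invariant under $\mathfrak{sl}_2(\mathbb R)$, in particular under $(x_1,x_2)\mapsto(x_2,0)$ and $(x_1,x_2)\mapsto(0,x_1)$. Applying these maps to a nonzero vector, we find $\lambda\neq0$ with $w=(\lambda,0)$ and $w'=(0,\lambda)$ in $V$. Since $h(w,w')=i|\lambda|^2$, the bracket $[X_w,X_{w'}]\in\mathfrak l\cap\mathfrak h^*$ does not kill $v_0$, while $\mathfrak h$ does. So $\xi\in\mathfrak l$. Then $V$ is stable under multiplication by $i$, so $V=W$ and $\mathfrak l=\mathfrak g$.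
\end{proof}

\begin{lemma}\label{lem:haar}
The measures $\mu_n$ converge weakly to the $\mathcal G$-invariant probability measure $m$ on $\Gamma\backslash\mathcal G$.
\end{lemma}

\begin{proof}
Since $\Gamma\backslash\mathcal G$ is compact, it suffices to show that $\mu=m$ whenever a subsequence converges to a probability measure $\mu$. The closed subgroup $\mathcal G_\mu$ contains $\mathcal H$. If its Lie algebra is $\mathfrak g$, then $\mathcal G_\mu=\mathcal G$ by connectedness, and $\mu=m$. Suppose otherwise. By Lemma~\ref{lem:lie} the Lie algebra is $\mathfrak h$ or $\mathfrak h^*$. In both cases its derived algebra is $\mathfrak h$, so $\mathcal G_\mu$ normalizes $\mathcal H$, and $\mathcal G_\mu\subset\mathcal H^*$.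

Let $x=\Gamma\tilde x\in\operatorname{supp}\mu$. For every open neighborhood $U$ of $1$ we have $\liminf\mu_n(xU)\geq\mu(xU)>0$, so for large $n$ the set $xU$ contains a generic point of $\operatorname{supp}\mu_n$. Letting $U$ shrink, we obtain $g_n\to1$ as in Theorem~\ref{thm:MS}. For large $n$ in the subsequence, $xg_n\mathcal H=\operatorname{supp}\mu_n\subset x\mathcal H^*g_n$. So the group $A=g_n\mathcal Hg_n^{-1}$ lies in $\tilde x^{-1}\Gamma\tilde x\,\mathcal H^*$, a countable union of left cosets of $\mathcal H^*$. A coset that meets $A$ in a point $a$ meets it in $a(A\cap\mathcal H^*)$. Thus $A$ is a countable union of cosets of the closed subgroup $A\cap\mathcal H^*$. By the Baire category theorem this subgroup is open in $A$, and $A$ is connected, so $A\subset\mathcal H^*$. The Lie algebra of $A$ equals its own derived algebra, so it lies in $[\mathfrak h^*,\mathfrak h^*]=\mathfrak h$, and it has dimension $3$. Hence $A=\mathcal H$ and $g_n\in N_{\mathcal G}(\mathcal H)=\mathcal H^*$. Writing $\tilde xg_n=\gamma_n\hat g_ny_n$ with $\gamma_n\in\Gamma$ and $y_n\in\mathcal H$, we get $\tilde xL_0=\tilde xg_nL_0=\gamma_nL_{v_n}$. So $C_n$ is the image of the fixed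 disc $\tilde xL_0$ for all large $n$ in the subsequence. This contradicts the assumption that the $C_n$ are distinct.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:equi}]
Let $\eta$ be the Chern form of a Hermitian line bundle $\mathcal M$ on $S$, a real $(1,1)$-form, and pull $\eta$ and $\omega$ back to $\mathbb B$. On a complex tangent line, $\eta$ is a real multiple of $\omega$. Let $\varphi(\Gamma g)$ be this multiple on the line $T_{go}(gL_0)$. It defines a continuous function on $\Gamma\backslash\mathcal G$.

For $y\in\mathcal H$ the value $\varphi(\Gamma\hat g_ny)$ is the ratio $\eta|_{L_{v_n}}/\omega|_{L_{v_n}}$ at the point $\hat g_nyo$. The map $\Gamma\hat g_ny\mapsto\Gamma_{v_n}\hat g_nyo$ sends $\mu_n$ to the normalized invariant area on $\Gamma_{v_n}\backslash L_{v_n}$, which is $\omega/\int\omega$. This quotient is a finite cover of $C_n^\nu$, so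
\[
\int\varphi\,d\mu_n=\frac{\int_{C_n^\nu}\eta}{\int_{C_n^\nu}\omega}=\frac{C_n\cdot\mathcal M}{C_n\cdot K_S}.
\]
The measure $m$ projects to $\omega^2/\int_S\omega^2$ under $\Gamma g\mapsto\Gamma go$, and on the fibers it is invariant under $\mathcal K=\operatorname{Stab}_{\mathcal G}(o)$. The group $\mathcal K$ contains $\mathrm{SU}(o^\perp)$, which acts on $T_o\mathbb B=\operatorname{Hom}(o,o^\perp)$ as $\mathrm{SU}(2)$. So averaging $\varphi$ over a fiber means averaging $\eta/\omega$ over the complex lines of a tangent space with the $\mathrm{SU}(2)$-invariant measure. In a unitary frame that diagonalizes $\eta$, write $\omega=\omega_1+\omega_2$ and $\eta=a\omega_1+b\omega_2$. On the line spanned by a unit vector $(z_1,z_2)$ the ratio is $a|z_1|^2+b|z_2|^2$, whose average is $(a+b)/2$ by symmetry in $z_1,z_2$. On the other hand $\eta\wedge\omega=(a+b)\,\omega_1\wedge\omega_2$ and $\omega^2=2\,\omega_1\wedge\omega_2$. So the average is $(\eta\wedge\omega)/\omega^2$, and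
\[
\int\varphi\,dm=\frac{\int_S\eta\wedge\omega}{\int_S\omega^2}=\frac{K_S\cdot\mathcal M}{K_S^2}.
\]
By Lemma~\ref{lem:haar} the classes in the proposition converge after pairing with any $\mathcal M$. The pairing on the finite-dimensional space $\mathrm{NS}(S)_{\mathbb R}$ is nondegenerate, so they converge.
\end{proof}

\section{A ramified covering and the irreducible example}\label{sec:ramified}

Let $C=C_v$ be ample, with group $H=H_v$. The pullback of $C$ to $\Gamma'\backslash\mathbb B$ has one component for each double coset in $\Gamma'\backslash\Gamma/H$, so it is irreducible only if $\Gamma=\Gamma'H$, and residual finiteness gives no control on this. But the argument does not need an \'etale covering. It needs a finite map $f\colon T\to S$ such that $f^*C$ is irreducible and its normalization is a prescribed \'etale cover $C'$ of $C^\nu$. We build $T$ as a hypersurface in the total space of a line bundle: a section $s$ on $C'$ satisfies a monic equation over $C$, and we extend the coefficients of this equation to $S$.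

Two points need care. The coefficients first live on $C^\nu$, and they must descend to the singular curve $C$; we arrange this by making $s$ constant to high order over the singular points. And $T$ must be smooth where two roots collide. If $C=\{x=0\}$ and the equation over $C$ is $z^2-y^2=0$, the extension $z^2-y^2=0$ is singular, but $z^2-y^2+x\beta=0$ is smooth at the origin when $\beta(0)\neq0$. A general extension behaves like the second one.

\begin{proposition}\label{prop:cover}
Let $C$ be a curve on a surface $S$, let $\nu\colon C^\nu\to C$ be its normalization, and let $q\colon C'\to C^\nu$ be a connected \'etale covering of degree $d$. There are a surface $T$ and a finite surjective morphism $f\colon T\to S$ of degree $d$ such that $f^*C$ is reduced and irreducible, its normalization is $C'$, and the composite $C'\to T\to S$ is $\nu\circ q$.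
\end{proposition}

\begin{proof}
\emph{Choices.} Let $\Sigma\subset C$ be the set of singular points, or a single point if $C$ is smooth. The conductor of $\mathcal O_C\subset\nu_*\mathcal O_{C^\nu}$ is an ideal of $\nu_*\mathcal O_{C^\nu}$ contained in $\mathcal O_C$ and trivial off $\Sigma$. So there is $\kappa\geq1$ such that every local function on $C^\nu$ vanishing to order at least $\kappa$ along $\nu^{-1}(\Sigma)$ comes from $\mathcal O_C$. Let $\Sigma'=(\nu q)^{-1}(\Sigma)$, a reduced divisor on $C'$. By Serre's vanishing and generation theorems, a high power $\mathcal L$ of an ample line bundle on $S$ satisfies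
\begin{enumerate}
\item[(1)] $H^1(C',q^*\nu^*\mathcal L(-\kappa\Sigma'))=0$;
\item[(2)] $H^1(S,\mathcal L^i(-C))=0$ for $1\leq i\leq d$;
\item[(3)] $\mathcal L^d(-C)$ is globally generated.
\end{enumerate}
Fix a local generator $\tau$ of $\mathcal L$ near each point of $\Sigma$, and distinct numbers $\zeta_1,\dots,\zeta_d\in\mathbb C$.

\emph{The equation over $C$.} For each $p'\in\nu^{-1}(\Sigma)$ number the points of $q^{-1}(p')$ as $p'_1,\dots,p'_d$. By (1) there is $s\in H^0(C',q^*\nu^*\mathcal L)$ such that $s-\zeta_k\tau$ vanishes to order at least $\kappa$ at every point $p'_k$. Over a small disc in $C^\nu$ the covering $q$ splits into $d$ sheets, and $s$ becomes $d$ local sections $s_1,\dots,s_d$ of $\nu^*\mathcal L$. The polynomial $\prod_k(z-s_k)=z^d+\sum_{i=1}^da_iz^{d-i}$ does not depend on the numbering, so $a_i\in H^0(C^\nu,\nu^*\mathcal L^i)$. Near each $p'\in\nu^{-1}(\Sigma)$, the section $a_i$ agrees to order $\kappa$ with $\epsilon_i\tau^i$, where $\epsilon_i$ is the coefficient of $z^{d-i}$ in $\prod_k(z-\zeta_k)$; this constant is the same on all branches. By the choice of $\kappa$, the $a_i$ descend to sections $a_i\in H^0(C,\mathcal L^i|_C)$. Let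 $P_C=z^d+\sum a_iz^{d-i}$. Over a point of $\Sigma$ it equals $\prod_k(z-\zeta_k\tau)$, so its discriminant, a section of $\mathcal L^{d(d-1)}|_C$, does not vanish on $\Sigma$ and has finitely many zeros. After a rational trivialization of $\mathcal L|_C$, the polynomial $P_C$ is the characteristic polynomial of $s\in\mathbb C(C')$ over $\mathbb C(C)$. This is a power of the minimal polynomial, and it has no multiple root. So $P_C$ is the minimal polynomial, it is irreducible, and $\mathbb C(C')=\mathbb C(C)(s)$.

\emph{The surface.} By (2) the $a_i$ lift to $\tilde a_i\in H^0(S,\mathcal L^i)$. Let $r\colon\operatorname{Tot}(\mathcal L)\to S$ be the total space, $z$ the tautological section of $r^*\mathcal L$, and $P=z^d+\sum\tilde a_iz^{d-i}$. Let $B=H^0(S,\mathcal L^d(-C))$, viewed as the space of sections of $\mathcal L^d$ vanishing on $C$. For $b\in B$ put $T_b=\{P+b=0\}\subset\operatorname{Tot}(\mathcal L)$. Locally $T_b$ is the spectrum of $\mathcal O_S[z]$ modulo a monic polynomial of degree $d$, so $T_b\to S$ is finite, flat and surjective of degree $d$, and $T_b$ is projective. We show that $T_b$ is smooth for general $b$.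

Over $S\setminus C$: by (3) the evaluation $b\mapsto b(r(y))$ is onto for $y\in r^{-1}(S\setminus C)$. So $\{(y,b):P(y)+b(r(y))=0\}$ is an affine bundle over $r^{-1}(S\setminus C)$, hence smooth, and by generic smoothness the general fiber of its projection to $B$ is smooth.

Over $p\in\Sigma$: the section $b$ vanishes at $p$, so the equation of the fiber is $\prod_k(z-\zeta_k\tau)=0$. The roots are simple, so $\partial_z(P+b)\neq0$ at these points, for every $b$.

Over $p\in C\setminus\Sigma$: take local coordinates $(x,y)$ with $C=\{x=0\}$, trivialize $\mathcal L$, and write $b=x\beta$. At a singular point of $T_b$ over $p$ we have $P_C=0$ and $\partial_zP_C=0$, so $p$ is a zero of the discriminant. This leaves finitely many points of $\operatorname{Tot}(\mathcal L)$, independent of $b$. At such a point $\partial_x(P+b)=\partial_xP+\beta(p)$. By (3) the linear form $b\mapsto\beta(p)$ is nonzero, so this derivative is nonzero for $b$ outside an affine hyperplane.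

Fix a general $b$, and let $f\colon T=T_b\to S$ be the projection.

\emph{The curve.} The divisor $f^*C$ is locally the spectrum of $\mathcal O_C[z]/(P_C)$. This ring is free over $\mathcal O_C$, so it embeds in $\mathbb C(C)[z]/(P_C)\cong\mathbb C(C')$, which is a field. Hence $f^*C$ is reduced and irreducible. The section $s$ defines a morphism $C'\to\operatorname{Tot}(\mathcal L)$ over $\nu\circ q$. Its image lies in $\{P_C=0\}=f^*C$, and it sends $z$ to $s$, so it is birational onto $f^*C$. Since $C'$ is smooth and projective, it is the normalization. Finally, each connected component of $T$ is a smooth projective surface finite over $S$, so it surjects onto $S$ and meets the connected set $f^{-1}(C)$. Therefore $T$ is connected.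
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
Let $S=\Gamma\backslash\mathbb B$. By Lemma~\ref{lem:cross} and Proposition~\ref{prop:equi} there is an ample geodesic curve $C=C_v$. Let $H=H_v=\pi_1(C^\nu)$, and take $\Phi$ from Lemma~\ref{lem:infinite} with $k=1$. Choose $\Gamma'\triangleleft\Gamma$ of finite index disjoint from $\Phi$, and put $N_1=\Gamma'\cap H$. Then $N_1\triangleleft H$ has finite index, and $\bar\Gamma=\Gamma/\langle\langle N_1\rangle\rangle_\Gamma$ is infinite. Let $q\colon C'=N_1\backslash L_v\to C^\nu$, of degree $d$, and take $f\colon T\to S$ from Proposition~\ref{prop:cover}. The divisor $D_T=f^*C$ is reduced, irreducible, and ample as a finite pullback of an ample divisor; in particular $D_T^2>0$.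

The subgroup $f_*\pi_1(T)$ has finite index in $\Gamma$. Indeed, let $S_1\to S$ be the connected covering that it defines. The map $f$ lifts to $T\to S_1$. The lift is open, because a finite holomorphic map between connected manifolds of the same dimension is open, and it is closed, because $T$ is compact. So it is onto, and $S_1\to S$ has at most $d$ sheets.

The composite $C'\to T\to S$ is $\nu\circ q$, so the image of $\pi_1(C')$ in $\Gamma$ is $N_1$ up to conjugacy. Hence $f_*N(T,D_T)\subset\langle\langle N_1\rangle\rangle_\Gamma$, and $f_*$ induces a homomorphism $G(T,D_T)\to\bar\Gamma$ whose image has finite index in the infinite group $\bar\Gamma$. So $G(T,D_T)$ is infinite.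
\end{proof}

\section{The intersection form on the covering}\label{sec:form}

Let $X$ be a connected complex surface, possibly noncompact. For a divisor $W=\sum n_iW_i$ with compact support and any divisor $W'$, put $W\cdot W'=\sum n_i\deg\mathcal O(W')|_{W_i^\nu}$. This number is bilinear, invariant under automorphisms of $X$, and zero if the supports are disjoint. Let $s_W$ be the canonical meromorphic section of $\mathcal O(W)$. It trivializes $\mathcal O(W)$ off $\operatorname{supp}W$, so a cutoff function gives a smooth Hermitian metric with $|s_W|=1$ outside a compact set. Its Chern form $\eta_W$ is a closed real $(1,1)$-form with compact support. The Poincar\'e--Lelong formula says that $[W]-\eta_W=\frac{i}{2\pi}\partial\bar\partial\log|s_W|^2$ as currents. The function $\log|s_W|^2$ has compact support, so pairing with a closed $(1,1)$-form $\theta$ gives $\int_X\eta_W\wedge\theta=\int_W\theta$. For $W'$ with compact support and $\theta=\eta_{W'}$ we obtain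
\begin{equation}\label{eq:PL}
W\cdot W'=\int_X\eta_W\wedge\eta_{W'},
\end{equation}
and in particular $W\cdot W'=W'\cdot W$.

On a compact K\"ahler surface the harmonic representative of $\eta_W$ is a constant multiple of the K\"ahler form plus a primitive form. The first term gives the one positive direction in the Hodge index theorem. On an infinite covering the K\"ahler form is not square integrable, and that direction disappears.

\begin{proposition}\label{prop:L2}
Let $\pi\colon X\to S$ be a connected covering of a surface with infinitely many sheets. Then $W^2\leq0$ for every divisor $W$ on $X$ with compact support.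
\end{proposition}

\begin{proof}
Give $X$ the pullback $\omega_X$ of a K\"ahler metric on $S$. It is complete and has infinite volume. We work with real forms and write $\Omega^k_c$ for smooth $k$-forms with compact support.

\emph{Harmonic forms.} Let $\alpha$ be a smooth $L^2$ form with $\Delta\alpha=0$, where $\Delta=dd^*+d^*d$. We recall why $d\alpha=d^*\alpha=0$. By completeness, for any compact $Y$ and any $\varepsilon>0$ there is a smooth $\chi$ with compact support, $0\leq\chi\leq1$, $\chi=1$ on $Y$ and $|d\chi|\leq\varepsilon$. We have $d(\chi^2\alpha)=\chi^2d\alpha+2\chi\,d\chi\wedge\alpha$ and $d^*(\chi^2\alpha)=\chi^2d^*\alpha-2\chi\,\iota_{\nabla\chi}\alpha$. With $a=\|\chi\,d\alpha\|$ and $b=\|\chi\,d^*\alpha\|$, the identity $0=\langle\Delta\alpha,\chi^2\alpha\rangle=\langle d\alpha,d(\chi^2\alpha)\rangle+\langle d^*\alpha,d^*(\chi^2\alpha)\rangle$ gives $a^2+b^2\leq2\varepsilon(a+b)\|\alpha\|$. Hence $a,b\le 4\varepsilon\|\alpha\|$, and we let $\varepsilon\to0$. In degree $0$, an $L^2$ harmonic function is constant, hence zero because the volume is infinite.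

\emph{Decomposition.} The spaces $d\Omega^1_c$ and $d^*\Omega^3_c$ are orthogonal since $d^2=0$. Let $\mathrm{Harm}$ be the orthogonal complement of their sum in $L^2\Omega^2$. Its elements are closed and coclosed as distributions, hence smooth by elliptic regularity, and by the previous step $\mathrm{Harm}$ is exactly the space of smooth $L^2$ forms killed by $\Delta$. The form $\eta=\eta_W$ is closed, so it is orthogonal to $d^*\Omega^3_c$. Thus $\eta=\eta_h+\lim d\alpha_n$ in $L^2$, with $\eta_h\in\mathrm{Harm}$ and $\alpha_n\in\Omega^1_c$. The pairing $\int\beta\wedge\beta'$ is continuous on $L^2\Omega^2$, and $\int d\alpha_n\wedge\eta=\int d\alpha_n\wedge\eta_h=0$ by Stokes' theorem. With \eqref{eq:PL},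
\[
W^2=\int\eta\wedge\eta=\int\eta_h\wedge\eta=\int\eta_h\wedge\eta_h .
\]

\emph{Type and sign.} On a K\"ahler manifold $\Delta$ commutes with the projection $\Pi$ onto forms of type $(1,1)$ and with the contraction $\Lambda$ by $\omega_X$; both are pointwise bounded operators. So $\Pi$ preserves $\mathrm{Harm}$, and being self-adjoint it commutes with the orthogonal projection onto $\mathrm{Harm}$. Since $\Pi\eta=\eta$, we get $\Pi\eta_h=\eta_h$. The function $\Lambda\eta_h$ is harmonic and in $L^2$, so it vanishes. At a point, write $\omega_X=\omega_1+\omega_2$ and $\eta_h=a\omega_1+b\omega_2$ in a unitary frame. Then $\Lambda\eta_h=a+b=0$, so $\eta_h\wedge\eta_h=2ab\,\omega_1\wedge\omega_2=-2a^2\,\omega_1\wedge\omega_2$. Hence $W^2\leq0$.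
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We use the notation introduced before the statement. The lifts of the $\nu_j$ exist because $\pi_1(D_j^\nu)\to G$ is trivial.

\emph{The pullback of $D$.} The composite $D_j^\nu\to Z_j\to D_j$ is injective off a finite set and the first map is onto, so $\pi|_{Z_j}$ is injective off a finite set. If $gZ_j=Z_j$ with $g\neq1$, then every $y\in Z_j$ has the same image as the point $gy\neq y$ of $Z_j$, which is impossible. So the curves $gZ_j$, $g\in G$, are distinct. They cover $\pi^{-1}(D_j)$ because $Z_j\to D_j$ is onto and $G$ is transitive on fibers. As $\pi$ is a local isomorphism, $\pi^*D_j$ is reduced, and $\pi^*D=\sum_{g\in G}gZ$.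

\emph{The function $c$.} The action of $G$ is proper and $\operatorname{supp}Z$ is compact, so $Z$ and $gZ$ are disjoint for all but finitely many $g$. Symmetry follows from $Z\cdot g^{-1}Z=gZ\cdot Z$. Since $Z_j^\nu=D_j^\nu$,
\[
\sum_gc(g)=Z\cdot\pi^*D=\sum_jm_j\deg\nu_j^*\mathcal O(D)=D^2 .
\]
For finitely supported $u\colon G\to\mathbb Z$ and $W=\sum_gu(g)\,gZ$ we have $gZ\cdot hZ=c(g^{-1}h)$, so $W^2=Q_D(u)$.

\emph{The criterion.} If $G$ is finite, the constant function $1$ has $Q_D(1)=|G|\sum_gc(g)=|G|\,D^2>0$, so $Q_D$ is not negative semidefinite. If $G$ is infinite, Proposition~\ref{prop:L2} gives $Q_D(u)\leq0$ for integral $u$, hence for rational $u$ by scaling, and for real $u$ by density among the functions supported on a fixed finite set.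

\emph{Amenable groups.} A countable group $G$ is amenable if and only if it has F{\o}lner sets: nonempty finite sets $A_n\subset G$ with $|A_n\cap A_nk^{-1}|/|A_n|\to1$ for every $k\in G$. For the indicator function $1_{A_n}$, the substitution $h=gk$ gives
\[
Q_D(1_{A_n})=\sum_kc(k)\,|A_n\cap A_nk^{-1}|=|A_n|\big(D^2+o(1)\big),
\]
since $c$ has finite support. This is positive for large $n$, so $Q_D$ is not negative semidefinite and $G$ is finite. Quotients of amenable groups are amenable, which covers the case of amenable $\pi_1(S)$.
\end{proof}

\begin{remark}\label{rem:quotients}
The proof uses only that the $\nu_j$ lift to $X$, so it applies to $\pi_1(S)/N'$ for every normal subgroup $N'\supset N(S,D)$. Thus every amenable quotient of $G(S,D)$ is finite when $D^2>0$; in particular the abelianization of $G(S,D)$ is finite. The infinite groups in Theorems~\ref{thm:A} and~\ref{thm:B} are therefore not detected by first homology.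
\end{remark}

\begin{example}\label{ex:tree}
On a non-amenable group the conditions $\sum_gc(g)>0$ and $Q\leq0$ are compatible. The following formal example, which we do not claim comes from a surface, shows how. Let $G$ be free on three generators, with $c(1)=-5$, $c=1$ on the generators and their inverses, and $c=0$ elsewhere. Then $\sum_gc(g)=1$, and $Q(u)=-5\sum_gu(g)^2+2\sum u(x)u(y)$, the second sum being over the edges $\{x,y\}$ of the Cayley graph, a tree of valence $6$. Root the tree at $1$. For an edge from a parent $x$ to a child $y$ use $2u(x)u(y)\leq u(x)^2/\sqrt5+\sqrt5\,u(y)^2$. A vertex other than the root has five children and one parent, so it receives the weight $5/\sqrt5+\sqrt5=2\sqrt5$; the root receives $6/\sqrt5<2\sqrt5$. Hence $Q(u)\leq(2\sqrt5-5)\sum_gu(g)^2\leq0$.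
\end{example}

\begin{thebibliography}{9}

\bibitem{Bow}
Bowditch, \emph{Relatively hyperbolic groups}, IJAC 22 (2012).

\bibitem{CAV}
\emph{Coverings of Algebraic Varieties}, doi:10.2969/aspm/01010179,
\texttt{https://projecteuclid.org/\allowbreak ebook/\allowbreak PreviewFirstPage?\allowbreak urlId=\allowbreak 10.2969\%2Faspm\%2F01010179}.

\bibitem{DGO}
Dahmani, Guirardel and Osin, \emph{Hyperbolically embedded subgroups and rotating families in groups acting on hyperbolic spaces}, Mem. AMS 245 (2017), no.~1156.

\bibitem{MS}
Mozes and Shah, \emph{On the space of ergodic invariant measures of unipotent flows}, ETDS 15 (1995).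

\bibitem{Sun}
B.~Sun, \emph{Cohomology of group theoretic Dehn fillings I}, J. Algebra 542 (2020).

\end{thebibliography}
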